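# Tau functions of KdV have order at most three

## 1. Orders 0, 1, 2, 3 on explicit solutions

Fix $a,b\in\mathbb C\setminus\{0\}$ and consider the KdV equation
$$u_t=a\,u u_x+b\,u_{xxx}.\tag{1}$$
A local holomorphic solution is a function $u(x,t)$, holomorphic near some point $(x_0,t_0)\in\mathbb C^2$, that satisfies (1) there. A theorem quoted as Theorem 2, D. 2018, says that every such $u$ can be written
$$u(x,t)=\frac{12b}{a}\,\partial_x^2\log\tau(x,t)=\frac{12b}{a}\cdot\frac{\tau_{xx}\tau-\tau_x^2}{\tau^2},\tag{2}$$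
where for every fixed $t$ near $t_0$ the function $\tau(\cdot,t)$ is entire in $x$. In particular a solution given only on a small bidisc extends meromorphically to all of $\mathbb C$ in $x$. How fast can $\tau(\cdot,t)$ grow? Recall that the order of an entire function $f$ is
$$\rho(f)=\limsup_{r\to\infty}\frac{\log\log M(r)}{\log r},\qquad M(r)=\max_{|x|=r}|f(x)|.$$

The answer one first guesses, after looking at examples, is that **the order is at most $3$**. This is a conjecture in the slides "Soliton Equations And Their Holomorphic Solutions" (https://hkumath.hku.hk/~imr/event/SRC/files/slides_Andrei_Domrin.pdf), the source of the problem. Let us test it.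

Start with $u_3=-\frac{12b}{a(x+C)^2}$. Since $\partial_x^2\log(x+C)=-(x+C)^{-2}$, we may take $\tau=x+C$, a polynomial, of order $0$.

For $u_2=\frac{12bA^2}{a\cosh^2(Ax+4bA^3t+C)}$ with $A\ne0$ we take $\tau=\cosh(Ax+4bA^3t+C)$, because $(\log\cosh)''=\cosh^{-2}$. Here $\log M(r)$ lies between $|A|r-c$ and $|A|r+c$ for some constant $c$, so the order is $1$.

For $u_1=-\frac{12bA^2}{a}\wp(Ax+Bt+C)+\frac{B}{Aa}$, where $\wp'''=12\wp\wp'$ and we take $\wp$ to be the Weierstrass function of a lattice, recall that $(\log\sigma)''=-\wp$ for the Weierstrass $\sigma$-function. So $\tau=\sigma(Ax+Bt+C)\exp\big(\frac{B}{24Ab}x^2\big)$ works; the exponential produces the constant, since $\frac{12b}{a}\cdot\frac{2B}{24Ab}=\frac{B}{Aa}$. Quasi-periodicity of $\sigma$ gives $|\sigma(\zeta)|\le e^{c(1+|\zeta|^2)}$, so the order is at most $2$. The zeros form a lattice, so there are at least a constant times $r^2$ of them in $|x|\le r$, and Jensen's formula turns this into order at least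 $2$. The order is $2$.

On these three the guess would be "at most $2$". The fourth solution corrects it: $u_4=\frac{x+B}{C-at}$ has $\partial_tu_4=\frac{a(x+B)}{(C-at)^2}=a\,u_4\,\partial_xu_4$ and no third derivative, so it solves (1), and integrating twice,
$$\log\tau=\frac{a\,(x+B)^3}{72\,b\,(C-at)} .$$
The order is exactly $3$.

One ambiguity must be removed. If two entire functions $\tau_1,\tau_2$ give the same $u(\cdot,t)$, then $(\log\tau_1/\tau_2)''=0$, so $\tau_1=e^{\alpha x+\beta}\tau_2$. Such a factor does not affect whether the order is at most $3$. The guess turns out to be right, with more precision.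

**Theorem 1.** Let $u$ be a solution of (1) holomorphic near $(x_0,t_0)$. There are $R'>0$, $C>0$ and a function $\tau$ holomorphic on $\mathbb C\times\{|t-t_0|<R'\}$ with $\tau(x_0,t)=1$, $u=\frac{12b}{a}\partial_x^2\log\tau$ near $(x_0,t_0)$, and
$$|\tau(x,t)|\le\exp\big(C(1+|x-x_0|)^3\big).$$
Hence for each fixed $t$ every admissible $\tau(\cdot,t)$ has order $\le3$.

The last sentence follows from the bound and the ambiguity just discussed. If $u$ is holomorphic at $(x_0,t_1)$, the theorem applies with $t_1$ in place of $t_0$, so every fixed $t$ is covered. The proof will not use (2); it reproves it. Three comments: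

The exponent $3$ is optimal, by $u_4$. For $u_4$ the type with respect to order $3$ is $\big|\frac{a}{72b(C-at)}\big|$, unbounded as $C-at\to0$, so there is no universal bound on the type.

Finally, $u(\cdot,t)$ has $O(r^3)$ poles in $|x|\le r$. Indeed the poles are the zeros of $\tau(\cdot,t)$. If $n(s)$ counts the zeros in $|x-x_0|\le s$, then Jensen's formula and $\tau(x_0,t)=1$ give $n(r)\log2\le\int_r^{2r}\frac{n(s)}{s}ds\le C(1+2r)^3$.

**Normalization.** Put $u(x,t)=\frac{6b}{a}\,v\big(x-x_0,\,b(t-t_0)\big)$. Then $u_t=\frac{6b^2}{a}v_t$, $auu_x=\frac{36b^2}{a}vv_x$ and $bu_{xxx}=\frac{6b^2}{a}v_{xxx}$, so (1) becomes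
$$v_t=6vv_x+v_{xxx}\tag{3}$$
near $(0,0)$, and (2) becomes $v=2\partial_x^2\log\tau$. From now on we work with (3).

## 2. Three $x$-derivatives for one $t$-derivative

Where could a growth bound come from? Holomorphy in $x$ alone is not enough. The germ $v_0=\frac1{1-x}$ is not of the form $2\partial_x^2\log\tau$ with $\tau$ entire: at a zero $p$ of $\tau$ of multiplicity $k$ one has $2\partial_x^2\log\tau=-\frac{2k}{(x-p)^2}+(\text{holomorphic})$, so all poles are double, whereas $v_0$ has a simple pole. So holomorphy in $t$ has to be used.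

Drop the nonlinear term for a moment: let $w_t=w_{xxx}$, with $w$ holomorphic near $\{|x|\le r,\ |t|\le r\}$. Then for $i=0,1,2$
$$|\partial_x^{3k+i}w(0,0)|=|\partial_t^k\partial_x^iw(0,0)|\le M\,k!\,r^{-k}$$
by Cauchy's estimate in $t$, with $M=\max_{i\le2}\sup_{|t|\le r}|\partial_x^iw(0,t)|$. Since $k!\,(2k)!\le(3k)!$,
$$|w(x,0)|\le M\,(1+|x|)^2\sum_{k\ge0}\frac{k!\,|x|^{3k}r^{-k}}{(3k)!}\le M(1+|x|)^2\exp\big(|x|^{3/2}r^{-1/2}\big).$$
Three $x$-derivatives cost one $t$-derivative, so the $k$-th $x$-derivative has size $C^k(k!)^{1/3}$ instead of $C^kk!$, and $w$ is entire.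

The sensible first attempt is to do the same for (3): write $v_{xxx}=v_t-6vv_x$ and prove $|\partial_x^kv(0,0)|\le C^k(k!)^{1/3}$. It stops at once, because the bound is false. Take $v=-\frac2{(x+1)^2}$: with $s=x+1$, $v_{xxx}=48s^{-5}$ and $6vv_x=-48s^{-5}$, so $v$ is a ($t$-independent) solution, and $|\partial_x^kv(0)|=2\,(k+1)!$. The bound would make $v$ entire, and solutions of KdV do have poles. No bookkeeping for the term $6vv_x$ can save an estimate on the derivatives of $v$. What can be saved is the exponent $\frac13$, for other coordinates on the space of germs.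

## 3. Riccati coefficients as coordinates on germs

**Definition (Riccati coefficients).** For $v$ holomorphic, or a formal power series in $x$, let $\chi=z+\sum_{k\ge1}\chi_kz^{-k}$ be the unique formal solution of
$$\chi_x+\chi^2=z^2-v.\tag{4}$$

This is the equation for $\chi=\psi_x/\psi$ when $\psi_{xx}+v\psi=z^2\psi$. Comparing coefficients of $z^0$ and of $z^{-k}$, we see that (4) is equivalent to
$$\chi_1=-\tfrac v2,\qquad 2\chi_{k+1}=-\partial_x\chi_k-\sum_{i+j=k}\chi_i\chi_j\quad(k\ge1),\tag{5}$$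
so $\chi$ exists and is unique. By induction
$$\chi_k=(-1)^k2^{-k}\partial_x^{k-1}v+\big(\text{polynomial in }v,\dots,\partial_x^{k-2}v\big).$$
This is triangular, so the numbers $\chi_k(0)$ and the Taylor coefficients of $v$ at $0$ determine each other: $v\mapsto(\chi_k(0))_{k\ge1}$ is a bijection from $\mathbb C[[x]]$ to all complex sequences. The first few are $\chi_1=-\frac v2$, $\chi_2=\frac{v_x}4$, $\chi_3=-\frac{v_{xx}+v^2}8$.

**Example 1 (the solution that broke the first attempt).** Let $v=-2/s^2$, $s=x+c$, $c\neq0$. Then $\chi_k=s^{-k-1}$. Indeed $\chi_1=s^{-2}$, and the right side of (5) is $(k+1)s^{-k-2}-(k-1)s^{-k-2}=2s^{-k-2}$. So $\chi_k(0)=c^{-k-1}$: the factorials have disappeared.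

**Example 2 (the solution of order 3).** Let $v_0=\mu x$, $\mu\ne0$; this is the time-zero value of $v=\frac{\mu x}{1-6\mu t}$, the normalized form of $u_4$. Try $\chi=f(\zeta)$ with $\zeta=z^2-\mu x$; then (4) reads $-\mu f'+f^2=\zeta$. With $f=\zeta^{1/2}\sum_{n\ge0}b_n(\mu\zeta^{-3/2})^n$, $b_0=1$, comparing the coefficients of $\mu^n\zeta^{1-3n/2}$ gives $\sum_{i+j=n}b_ib_j=\frac{4-3n}2\,b_{n-1}$ for $n\ge1$. So $b_1=\frac14$, and writing $b_n=(-1)^{n-1}\beta_n$ for $n\ge1$,
$$2\beta_n=\tfrac{3n-4}2\,\beta_{n-1}+\sum_{i=1}^{n-1}\beta_i\beta_{n-i}\qquad(n\ge2).$$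
Hence $\beta_n>0$ and $\beta_n\ge\frac{3n-4}{4}\beta_{n-1}\ge\frac n4\beta_{n-1}$ for $n\ge2$, so $\beta_n\ge4^{-n}n!$. At $x=0$ we have $\zeta^{1/2}=z$, so $|\chi_{3n-1}(0)|=\beta_n|\mu|^n\ge(|\mu|/4)^n\,n!$. Since $(3n)!\le27^n(n!)^3$, this is at least $(|\mu|/12)^n\,(k!)^{1/3}$ for $k=3n-1$.

So in these coordinates one can hope for a bound $C^k(k!)^{1/3}$, and no smaller power of $k!$ will do. This is exactly right, and it even characterizes solutions.

**Theorem 2 (classification of initial data).** Let $v_0\in\mathbb C[[x]]$ with Riccati coefficients $\chi_k$. Then $v_0=v(\cdot,0)$ for a solution $v$ of (3) holomorphic near $(0,0)$ if and only if for some $C$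
$$|\chi_k(0)|\le C^k(k!)^{1/3}\qquad(k\ge1).\tag{6}$$
So local holomorphic solutions at $(0,0)$ correspond bijectively to arbitrary sequences satisfying (6).

The argument for Theorem 1 handles the higher flows at no extra cost.

**Theorem 3 (higher flows).** Let $n\ge1$, $m=2n+1$, and $G=\sum_{i=0}^nG_i(x,t)\lambda^i$ with $G_n=g\in\mathbb C\setminus\{0\}$ constant and $v,G_i$ holomorphic near $(0,0)$. Suppose that, identically in $\lambda$,
$$v_t=\tfrac12G_{xxx}-2(\lambda-v)G_x+v_xG\tag{7}$$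
(the zero-curvature form of the $n$-th KdV flow, lower flows admitted). Then $v(x,0)=2\partial_x^2\log\tau$ with $\tau$ entire and $|\tau(x)|\le\exp\big(C(1+|x|)^{2+1/n}\big)$; in particular the order is $\le2+\frac1n$.

Equation (3) is the case $n=1$, $m=3$, $G=4\lambda+2v$, $g=4$: the right side of (7) is $v_{xxx}-4(\lambda-v)v_x+v_x(4\lambda+2v)=v_{xxx}+6vv_x$.

**Remark (order $\le3$ alone is not sufficient).** The germ $v_0=2\partial_x^2\log(1+x^2)$ is not initial data of any local holomorphic solution of (3). The proof is in Section 10.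

The plan has two halves. Section 4 proves (6) for solutions. Sections 5–7 build, from any sequence $\chi_k(0)$, a formal $\tau$ as an explicit determinant, and Section 8 estimates it. The size $(k!)^{1/3}$ will meet factors $1/k!$ coming from exponentials, and the exponent $3$ comes out of that competition.

## 4. A singularly perturbed equation in $t$ and its Gevrey bound

Why should the $\chi_k$ obey a better bound than the derivatives of $v$? Because at a fixed point $x$ they satisfy a closed differential equation in $t$ alone.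

**Lemma 1.** Assume (7) and put $\lambda=z^2$. Then $\chi_t=F_x$ with $F=G\chi-\frac12G_x$, that is,
$$\chi_t=G\,(z^2-v-\chi^2)+G_x\chi-\tfrac12G_{xx}.\tag{8}$$

*Proof.* We compare the equations satisfied by $\chi_t$ and by $F_x$. We have $F_x=G_x\chi+G\chi_x-\frac12G_{xx}$, which together with (4) shows that the two forms of the claim agree, and $F_{xx}=G_{xx}\chi+2G_x\chi_x+G\chi_{xx}-\frac12G_{xxx}$. In $F_{xx}+2\chi F_x$ the terms $\pm G_{xx}\chi$ cancel and
$$F_{xx}+2\chi F_x=2G_x(\chi_x+\chi^2)+G(\chi_x+\chi^2)_x-\tfrac12G_{xxx}=2G_x(\lambda-v)-Gv_x-\tfrac12G_{xxx}=-v_t$$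
by (4) and (7). Differentiating (4) in $t$ gives $\chi_{tx}+2\chi\chi_t=-v_t$. So $Q=\chi_t-F_x$, a Laurent series in $z^{-1}$ with finitely many positive powers, satisfies $Q_x+2\chi Q=0$. If $Q\ne0$ had top term $Q_pz^p$, the coefficient of $z^{p+1}$ in this equation would be $2Q_p=0$, a contradiction. $\square$

Equation (8) contains no $x$-derivative of $\chi$. Restrict it to $x=0$ and write $\chi(0,t,z)=z+y$, $y=\sum_{k\ge1}y_k(t)\varepsilon^k$, $\varepsilon=1/z$, so that $y_k(t)=\chi_k(0,t)$. Since $z^2-v-\chi^2=-2zy-y^2-v$, isolating the leading term $2gz^my$ gives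
$$y=-\frac1{2g}\,\varepsilon^m\Big[y_t+2z(G-gz^{2n})y+G(y^2+v)-G_x(z+y)+\tfrac12G_{xx}\Big]_{x=0}.$$
For KdV, with $p,q,r=v,v_x,v_{xx}$ at $x=0$, this is
$$y=-\tfrac18\big[\varepsilon^3y_t+4p\varepsilon^2y+(4\varepsilon+2p\varepsilon^3)(y^2+p)-2q\varepsilon^2-2q\varepsilon^3y+r\varepsilon^3\big].$$
The coefficients of $\varepsilon,\varepsilon^2$ give $y_1=-\frac p2$, $y_2=\frac q4$, as they should. The derivative $y_t$ carries the factor $\varepsilon^3$: to gain three orders in $\varepsilon$ one pays one $t$-derivative. This is the trade of Section 2, and now the nonlinear terms contain no derivative of $y$.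

In general, in $\varepsilon^mG$ the exponents of $\varepsilon$ are $m-2i\in[1,m]$. In $\varepsilon^mz(G-gz^{2n})$ and $\varepsilon^mzG_x$ only $i<n$ occurs (recall $G_n$ is constant), with exponents $m-2i-1\in[2,m]$. Hence
$$y=\kappa\,\varepsilon^my_t+\alpha+\beta y+\gamma y^2,\qquad\kappa=-\frac1{2g},\tag{9}$$
where $\alpha=\sum_{l=1}^m\alpha_l\varepsilon^l$, and likewise $\beta,\gamma$, have coefficients holomorphic in $t$ near a closed disc $|t|\le R$, $R\le1$, bounded there in modulus by some constant $S$.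

**Facts on $\Gamma$.** The function $f(s)=\log\Gamma(1+s)$ is convex with $f(0)=0$. Hence $f(s)\le\frac s{s+s'}f(s+s')$, and adding the same inequality for $s'$,
$$\Gamma(1+s)\Gamma(1+s')\le\Gamma(1+s+s')\quad(s,s'\ge0),\qquad\Gamma(1+\tfrac km)^m\le k!.$$
Also $\Gamma(s)\le2\Gamma(s')$ for $1\le s\le s'$. Indeed $\Gamma(1)=\Gamma(2)=1$ and convexity give $\Gamma\le1$ on $[1,2]$ and $\Gamma$ increasing and $\ge1$ on $[2,\infty)$. For $s'\ge2$ the claim follows. For $s'\in[1,2]$ use $\Gamma(s)\le1$ and $\Gamma(s')=\Gamma(s'+1)/s'\ge\frac12$.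

**Lemma 2.** Let $m\ge1$, let $\kappa,\alpha,\beta,\gamma,R,S$ be as just described, and let $y=\sum_{k\ge1}y_k(t)\varepsilon^k$ be the formal solution of (9). There is $C\ge1$ with
$$|y_k(t)|\le C^k\,\Gamma(1+\tfrac km)\le C^k(k!)^{1/m}\qquad(|t|\le R/2,\ k\ge1).$$

*Proof.* **Step 1 (norms that pay exactly for one derivative).** For $f$ holomorphic in $|t|<R$ and $s\ge0$ put
$$\|f\|_s=\sup_{|t|<R}|f(t)|\,(R-|t|)^s .$$
Then $\|fh\|_{s+s'}\le\|f\|_s\|h\|_{s'}$, and $\|f\|_{s'}\le\|f\|_s$ for $s'\ge s$ because $R\le1$. Moreover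
$$\|f'\|_{s+1}\le e\,(s+1)\,\|f\|_s .$$
To see this, let $\delta=R-|t|$ and $s>0$, and apply Cauchy's estimate on the circle of radius $\frac\delta{s+1}$ about $t$. On it $R-|t'|\ge\delta(1-\frac1{s+1})$, so
$$|f'(t)|\le\frac{s+1}\delta\,\|f\|_s\,\delta^{-s}\Big(1-\frac1{s+1}\Big)^{-s}\le e\,(s+1)\,\|f\|_s\,\delta^{-s-1},$$
since $(1-\frac1{s+1})^{-s}=(1+\frac1s)^s\le e$. For $s=0$ let the radius tend to $\delta$.

**Step 2 (recursive inequality).** By (9) each $y_k$ is holomorphic near $|t|\le R$, so $N_k:=\|y_k\|_{k/m}$ is finite; set $N_j=0$ for $j\le0$. The coefficient of $\varepsilon^k$ in (9) is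
$$y_k=\kappa\,y_{k-m}'+\alpha_k+\sum_{l=1}^m\beta_ly_{k-l}+\sum_{l=1}^m\gamma_l\sum_{i+j=k-l}y_iy_j ,$$
with $\alpha_k=0$ for $k>m$ and $y_j=0$ for $j\le0$. Take $\|\cdot\|_{k/m}$. Step 1 with $s=\frac{k-m}m$ gives $\|y'_{k-m}\|_{k/m}\le e\frac km N_{k-m}$, and in the other terms the exponent $\frac km$ may be lowered to $0$, $\frac{k-l}m$, $\frac{i+j}m$ respectively. So
$$N_k\le|\kappa|\,e\,\tfrac km\,N_{k-m}+S\sum_{l=1}^m\Big[\delta_{kl}+N_{k-l}+\sum_{i+j=k-l}N_iN_j\Big].$$

**Step 3 (removing the Gamma factor).** Write $N_k=\Gamma(1+\frac km)\,n_k$. Since $\frac km\Gamma(1+\frac{k-m}m)=\Gamma(1+\frac km)$, the derivative term contributes exactly $e|\kappa|n_{k-m}$. By the facts on $\Gamma$, each of $1$, $\Gamma(1+\frac{k-l}m)$ and $\Gamma(1+\frac im)\Gamma(1+\frac jm)$ with $i+j=k-l$ is at most $2\Gamma(1+\frac km)$. Hence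
$$n_k\le e|\kappa|\,n_{k-m}+2S\sum_{l=1}^m\Big[\delta_{kl}+n_{k-l}+\sum_{i+j=k-l}n_in_j\Big].$$

**Step 4 (majorant).** By induction $n_k\le\nu_k$, where $\nu=\sum_{k\ge1}\nu_k\varepsilon^k$ is the formal solution of
$$\nu=e|\kappa|\,\varepsilon^m\nu+2S(\varepsilon+\dots+\varepsilon^m)(1+\nu+\nu^2),$$
whose coefficients satisfy the same recursion with equality. The implicit function theorem at $(\varepsilon,\nu)=(0,0)$ shows that $\nu$ converges near $\varepsilon=0$, so $\nu_k\le C_0^k$ for some $C_0$. For $|t|\le R/2$ we have $R-|t|\ge R/2$, so $|y_k(t)|\le N_k(R/2)^{-k/m}\le\big(C_0(R/2)^{-1/m}\big)^k\,\Gamma(1+\frac km)$. $\square$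

For (3), where $m=3$, this says that $|\chi_k(0,t)|\le C^k(k!)^{1/3}$ uniformly for $|t|\le R/2$. At $t=0$ this is (6), **so "only if" in Theorem 2 is proved.**

## 5. From a germ to a subspace of Laurent series

We now need a formula that recovers $v_0$ from the numbers $\chi_k(0)$ and is good enough to be estimated. Sections 5–7 are purely formal. Let $v_0\in\mathbb C[[x]]$ be arbitrary; from here on $\chi_k$ means $\chi_k(0)$ and $\chi=z+\sum_{k\ge1}\chi_kz^{-k}$ is a Laurent series with constant coefficients.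

**Definition (spaces).** Let $H=\mathbb C((z^{-1}))=H_+\oplus H_-$ with $H_+=\mathbb C[z]$, $H_-=z^{-1}\mathbb C[[z^{-1}]]$ and projections $P_\pm$. Let $\operatorname{res}f$ be the coefficient of $z^{-1}$ in $f$. Put
$$W=\mathbb C[z^2]+\mathbb C[z^2]\,\chi\subset H,\qquad\text{so that } z^2W\subset W.$$

For $v_0=0$ we have $\chi=z$ and $W=H_+$. The next lemma says that $W$ is always the graph of an operator from $H_+$ to $H_-$, and computes it.

**Lemma 3.** Let $c(\lambda)=1+\sum_{i\ge1}\chi_{2i-1}\lambda^{-i}$ and $1/c=\sum_{i\ge0}d_i\lambda^{-i}$, $d_0=1$. Then $W$ has a basis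
$$w_{2l}=z^{2l},\qquad w_{2l+1}=z^{2l+1}+\sum_{j\ge1}A_{2l+1,j}z^{-j}\quad(l\ge0),$$
$$A_{2l+1,j}=\sum_{i=0}^ld_i\,\chi_{2(l-i)+j},\qquad A_{2l,j}:=0.\tag{10}$$
Consequently $W=\{f+Af:f\in H_+\}$ with $A:H_+\to H_-$, $Az^k=\sum_{j\ge1}A_{kj}z^{-j}$, and $W\cap H_-=0$. Moreover $w_0=1$ and $w_1=\chi$.

*Proof.* The odd part of $\chi$ in $z$ is $z\,c(z^2)$. Let $p_l=\sum_{i=0}^ld_i\lambda^{l-i}$ be the polynomial part of $\lambda^l/c$. Then $p_l\,c=\lambda^l+O(\lambda^{-1})$, so the odd part of $p_l(z^2)\chi\in W$ is $z\,p_l(z^2)c(z^2)=z^{2l+1}+O(z^{-1})$. The nonnegative powers in its even part form a polynomial in $z^2$, which lies in $W$; subtract it. The result $w_{2l+1}$ has nonnegative part $z^{2l+1}$, and its coefficient of $z^{-j}$, $j\ge1$, is that of $\sum_id_iz^{2(l-i)}\chi$, which is (10). Since each $p_l$ is monic of degree $l$, the $w_k$ span $W$. A finite combination $\sum c_kw_k$ has nonnegative part $\sum c_kz^k$, so the $w_k$ are independent, $W$ is the graph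 of $A$, and $W\cap H_-=0$. For $l=0$ nothing is subtracted and $w_1=\chi$. $\square$

**Example 3.** For $v_0=-2/(x+c)^2$ put $\mathsf a=1/c$. By Example 1, $\chi_k=\mathsf a^{k+1}$. Then $c(\lambda)=1+\sum_{i\ge1}\mathsf a^{2i}\lambda^{-i}=(1-\mathsf a^2/\lambda)^{-1}$, so $d_1=-\mathsf a^2$ and $d_i=0$ for $i\ge2$. Hence $A_{1j}=\mathsf a^{j+1}$, and for $l\ge1$ $A_{2l+1,j}=\chi_{2l+j}-\mathsf a^2\chi_{2l-2+j}=0$. The matrix $A$ has one nonzero row.

**Definition (weights).** Give $x$ weight $1$ and $t$ weight $3$, and let $F_N\subset\mathbb C[[x,t]]$ be the ideal of series with all terms of weight $\ge N$. For a subspace $V\subset H$ let $V[[x,t]]$ be the series in $x,t$ with coefficients in $V$; it is a $\mathbb C[[x,t]]$-module. Operators on $H$ act coefficientwise. Put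
$$E=e^{xz+4tz^3}=\sum_{m\ge0}e_m(x,t)z^m,\qquad e_m=\sum_{i+3l=m}\frac{x^i(4t)^l}{i!\,l!},$$
so $e_m$ is homogeneous of weight $m$ with nonnegative coefficients.

Multiplication by $E^{\pm1}$ preserves $H_+[[x,t]]$, because each coefficient of $E^{\pm1}$ is a polynomial in $z$.

**Lemma 4.** $W[[x,t]]\cap E\,H_-[[x,t]]=0$.

*Proof.* Let $Eh\in W[[x,t]]$ with $h\in H_-[[x,t]]$, $h\ne0$. Since $E=1+(\text{terms of positive weight})$, the lowest homogeneous component of $Eh$ is that of $h$. Its coefficients lie in $W\cap H_-=0$, a contradiction. $\square$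

This lemma is the engine of Section 7: to prove an identity between elements of $W[[x,t]]$ it is enough to show that their difference is $E$ times something with only negative powers of $z$.

## 6. The Baker function forces a determinant

We look for an element of $W[[x,t]]$ that is a perturbed exponential: $w=E(1+h)$ with $h\in H_-[[x,t]]$. The point of this section is that solving for $w$ is a linear problem whose determinant will be $\tau$.

**Step 1 (reduction to one equation).** Write $w=f+\mathbf g$ with $f=P_+w$ and $\mathbf g=P_-w=Af$. The requirement $P_+(E^{-1}w)=1$ reads $E^{-1}f+P_+E^{-1}\mathbf g=1$, that is, $f=E-B\mathbf g$ with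
$$B:=E\,P_+E^{-1}\big|_{H_-[[x,t]]}:\ H_-[[x,t]]\to H_+[[x,t]].$$
Substituting in $\mathbf g=Af$ gives $(1+AB)\,\mathbf g=AE$.

**Step 2 (the matrix of $B$).** Since $E^{-1}z^{-j}=\sum_me_m(-x,-t)z^{m-j}$, we have
$$Bz^{-j}=\sum_{k\ge0}B_{kj}z^k,\qquad B_{kj}=\sum_{i=0}^ke_{k-i}(x,t)\,e_{i+j}(-x,-t),$$
homogeneous of weight $k+j$. The terms of $E^{-1}$ of weight $<N$ have $z$-degree $<N$. So if $h$ contains only powers $z^{-j}$ with $j\ge N$, then $Bh$ has coefficients in $F_N$. In particular $Bh=\sum_jh_jBz^{-j}$ holds, with convergence in weight, for every $h=\sum_{j\ge1}h_jz^{-j}\in H_-[[x,t]]$.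

Next, $[z,P_+]f=-\operatorname{res}f$ (check it on monomials: only $f=z^{-1}$ gives something, namely $0-1$). Therefore
$$(\partial_xB)h=E\,[z,P_+]\,E^{-1}h=-E\operatorname{res}(E^{-1}h).\tag{11}$$
At $t=0$ this says $\partial_xB_{kj}=-\frac{x^k}{k!}\cdot\frac{(-x)^{j-1}}{(j-1)!}$, and $B_{kj}$ vanishes at $0$, so
$$B_{kj}\big|_{t=0}=\frac{(-1)^j\,x^{k+j}}{(k+j)\,k!\,(j-1)!}.\tag{12}$$

**Step 3 (inverting $1+AB$).** Let $M=AB$ on $H_-[[x,t]]$, with matrix $M_{j'j}=\sum_kA_{kj'}B_{kj}$ (the coefficient of $z^{-j'}$ in $Mz^{-j}$). The $k$-th term has weight $k+j$, so the sum converges and $M_{j'j}\in F_j$: column $j$ of $M$ lies in $F_j$. As $j\ge1$, $M$ raises weight, so $1+M$ is invertible by the Neumann series $\sum_n(-M)^n$. By Step 2, modulo $F_N$ the operator $M$ kills everything involving only $z^{-j}$, $j\ge N$. Hence $M$, its powers and $(1+M)^{-1}$ act on infinite sums $\sum h_jz^{-j}$ through their matrices, and column $j$ of $(1+M)^{-1}-1$ lies in $F_j$. So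
$$\mathbf g:=(1+M)^{-1}AE\in H_-[[x,t]],\qquad w:=E-B\mathbf g+\mathbf g$$
are well defined.

**Step 4 (the determinant).** Define
$$\tau:=\det(1+M)=\sum_J\det M_J=\sum_{|K|=|J|<\infty}\det(A_{kj})_{k\in K,j\in J}\,\det(B_{kj})_{k\in K,j\in J},\tag{13}$$
where $M_J$ is the principal submatrix on a finite set $J\subset\{1,2,\dots\}$ and $K\subset\{0,1,2,\dots\}$. Since $\det M_J\in F_{\sum_Jj}$, only finitely many $J$ matter below a given weight. The second expression is Cauchy–Binet, applied with $k\le k_0$ and $k_0\to\infty$; the $(K,J)$ term is homogeneous of weight $\sum_Kk+\sum_Jj$, so again each weight contains finitely many terms. The empty set contributes $1$ and $\tau(0,0)=1$.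

**Example 4 (low orders).** At $t=0$, rows $k=0,2$ of $A$ vanish. So up to weight $4$ only the pairs $(K,J)=(\{1\},\{j\})$, $j=1,2,3$, and $(\{3\},\{1\})$ contribute (a pair with $|K|=2$ and weight $4$ has $K=\{0,1\}$, hence a zero row). By (12) and $A_{31}=\chi_3-\chi_1^2$,
$$\tau(x,0)=1-\tfrac{x^2}2\chi_1+\tfrac{x^3}3\chi_2-\tfrac{x^4}8\chi_3-\tfrac{x^4}{24}(\chi_3-\chi_1^2)+\cdots=1+\tfrac{v}4x^2+\tfrac{v_x}{12}x^3+\Big(\tfrac{v_{xx}}{48}+\tfrac{v^2}{32}\Big)x^4+\cdots,$$
with $v,v_x,v_{xx}$ taken for $v_0$ at $0$. This agrees with $\exp\big(\frac v4x^2+\frac{v_x}{12}x^3+\frac{v_{xx}}{48}x^4+\cdots\big)$, so $2\partial_x^2\log\tau=v+v_xx+\frac{v_{xx}}2x^2+\cdots$.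

**Example 5.** For $v_0=-2/(x+c)^2$, Example 3 leaves only $K=\{1\}$ and $\tau(x,0)=1+\sum_{j\ge1}\frac{(-1)^j(\mathsf ax)^{j+1}}{(j+1)(j-1)!}$. With $X=\mathsf ax$ its $X$-derivative is $-Xe^{-X}$, so $\tau(x,0)=(1+\mathsf ax)e^{-\mathsf ax}$, and $2\partial_x^2\log\tau=-\frac{2\mathsf a^2}{(1+\mathsf ax)^2}=v_0$.

## 7. The logarithmic derivative of $\tau$, and KdV

**Lemma 5.** $\partial_x\log\tau=\operatorname{tr}\big((1+M)^{-1}\partial_xM\big)=-\operatorname{res}(E^{-1}\mathbf g)$.

*Proof.* The first equality is Jacobi's formula in infinite size, so we truncate. The entries of column $j$ of $\partial_xM$ lie in $F_{j-1}$, and by Step 3 column $j'$ of $(1+M)^{-1}-1$ lies in $F_{j'}$, so the products and the trace converge in weight. Fix $N$ and let $M^{(N)}$ be the block $j,j'<N$. Modulo $F_N$ the columns $j\ge N$ of $M$ vanish, so with respect to $\{j<N\}\cup\{j\ge N\}$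
$$1+M\equiv\begin{pmatrix}1+M^{(N)}&0\\ *&1\end{pmatrix}.$$
Hence $\tau\equiv\det(1+M^{(N)})$, and modulo $F_N$ the inverse $(1+M)^{-1}$ has upper left block $(1+M^{(N)})^{-1}$ and upper right block $0$. In the trace, the diagonal entries with $j\ge N$ lie in $F_{N-1}$, and for $j<N$ the summands passing through $j'\ge N$ lie in $F_N$. So modulo $F_{N-1}$ the trace is
$$\operatorname{tr}\big((1+M^{(N)})^{-1}\partial_xM^{(N)}\big)=\partial_x\log\det(1+M^{(N)})\equiv\partial_x\log\tau .$$
Let $N\to\infty$. For the second equality, (11) gives $(\partial_xM)z^{-j}=-(AE)\operatorname{res}(E^{-1}z^{-j})$, that is $(\partial_xM)_{j'j}=-(AE)_{j'}\operatorname{res}(E^{-1}z^{-j})$. So the trace is $-\sum_j\big((1+M)^{-1}AE\big)_j\operatorname{res}(E^{-1}z^{-j})=-\operatorname{res}(E^{-1}\mathbf g)$. $\square$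

**Lemma 6.** $w\in W[[x,t]]$ and $w=E(1+h)$ with $h=\sum_{k\ge1}a_k(x,t)z^{-k}\in H_-[[x,t]]$ and $a_1=-\partial_x\log\tau$.

*Proof.* We have $P_+w=E-B\mathbf g$ and $AP_+w=AE-M\mathbf g=\mathbf g=P_-w$, so each coefficient of $w$ has the form $f+Af$ and lies in $W$. Next, $E^{-1}w=1-P_+E^{-1}\mathbf g+E^{-1}\mathbf g=1+P_-E^{-1}\mathbf g$. So $h=P_-E^{-1}\mathbf g$ and $a_1=\operatorname{res}(E^{-1}\mathbf g)=-\partial_x\log\tau$ by Lemma 5. $\square$

**Proposition 7.** For every $v_0\in\mathbb C[[x]]$, the series $\tau\in\mathbb C[[x,t]]$ of (13) has $\tau(0,0)=1$, and $\hat v:=2\partial_x^2\log\tau$ solves (3) in $\mathbb C[[x,t]]$ with $\hat v(x,0)=v_0$. In particular $v_0=2\partial_x^2\log\tau(x,0)$.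

*Proof.* By Lemma 6, $\hat v=-2\partial_xa_1$. A prime denotes $\partial_x$.

**Step 1 (the Schrödinger equation for $w$).** From $w=E(1+h)$ we get $w_{xx}-z^2w=E(2zh_x+h_{xx})$. So
$$w_{xx}-z^2w-2a_1'w=E\big(2zh_x-2a_1'+h_{xx}-2a_1'h\big).$$
The left side is in $W[[x,t]]$, because $z^2W\subset W$. On the right $2zh_x-2a_1'=2a_2'z^{-1}+\cdots$, so the bracket is in $H_-[[x,t]]$. By Lemma 4 both sides vanish:
$$w_{xx}+\hat vw=z^2w,\qquad\text{and the coefficient of }z^{-1}\text{ gives}\quad 2a_2'+a_1''+\hat va_1=0.\tag{14}$$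

**Step 2 (the $t$-equation for $w$).** Let $D=4\partial_x^3+6\hat v\partial_x+3\hat v_x$; we show $w_t=Dw$. We have $w_t=E(4z^3(1+h)+h_t)$ and $w_{xxx}=E(z^3(1+h)+3z^2h_x+3zh_{xx}+h_{xxx})$. So
$$w_t-4w_{xxx}=E\big(-12z^2h_x-12zh_{xx}-4h_{xxx}+h_t\big)=E\big(-12a_1'z-12a_2'-12a_1''+O(z^{-1})\big),$$
while $6\hat vw_x=E(6\hat vz+6\hat va_1+O(z^{-1}))$ and $3\hat v_xw=E(3\hat v_x+O(z^{-1}))$. In $E^{-1}(w_t-Dw)$ the coefficient of $z$ is $-12a_1'-6\hat v=0$. The coefficient of $z^0$ is, by (14) and $\hat v_x=-2a_1''$,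
$$-12a_2'-12a_1''-6\hat va_1-3\hat v_x=(6a_1''+6\hat va_1)-12a_1''-6\hat va_1+6a_1''=0.$$
So $w_t-Dw\in W[[x,t]]\cap E\,H_-[[x,t]]=0$.

**Step 3 (KdV).** With $L=\partial_x^2+\hat v$, compute $[D,L]$ piece by piece:
$$[4\partial_x^3,\hat v]=12\hat v_x\partial_x^2+12\hat v_{xx}\partial_x+4\hat v_{xxx},\qquad[6\hat v\partial_x,\partial_x^2]=-12\hat v_x\partial_x^2-6\hat v_{xx}\partial_x,$$
$$[6\hat v\partial_x,\hat v]=6\hat v\hat v_x,\qquad[3\hat v_x,\partial_x^2]=-6\hat v_{xx}\partial_x-3\hat v_{xxx}.$$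
The sum is $[D,L]=\hat v_{xxx}+6\hat v\hat v_x$. Differentiating $(L-z^2)w=0$ in $t$ and using $w_t=Dw$ gives
$$0=\hat v_tw+(L-z^2)Dw=\big(\hat v_t-[D,L]\big)w,$$
since $(L-z^2)D=D(L-z^2)-[D,L]$ on $w$. As $w=E(1+h)$ is invertible, $\hat v_t=6\hat v\hat v_x+\hat v_{xxx}$.

**Step 4 (the initial value).** At $x=t=0$: $E=1$, $B=0$, $\mathbf g=Az^0=0$, so $w=1$. Put $\hat\chi=w_x/w|_{t=0}=z+\frac{h_x}{1+h}\big|_{t=0}\in z+H_-[[x]]$. By (14), $\hat\chi_x+\hat\chi^2=z^2-\hat v(x,0)$, so $\hat\chi$ is the Riccati series of $\hat v(\cdot,0)$. At $x=0$ it equals $w_x(0,0)$, an element of $W\cap(z+H_-)$. This set contains $\chi$, and only $\chi$ because $W\cap H_-=0$. So $\hat v(\cdot,0)$ and $v_0$ have the same Riccati coefficients at $0$, and by Section 3 they coincide. $\square$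

## 8. Minors against factorials: where the exponent 3 comes from

Now the estimates. Heuristically: $A_{kj}$ has size $(k!\,j!)^{1/m}$ and $B_{kj}$ has size $1/(k!\,j!)$, so (13) behaves like a product of factors $1+Y^k/(k!)^\theta$ with $Y$ proportional to $|x|$ and $\theta=1-\frac1m$. About $q=Y^{1/\theta}$ of these factors are large, each has logarithm of order at most $q$, and the total is $q^2=Y^{2m/(m-1)}$. For $m=3$ this is $Y^3$.

**Lemma 8.** Let $m\ge1$ and $|\chi_k|\le C^k(k!)^{1/m}$ for all $k\ge1$, with $C\ge1$. Then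
$$|A_{kj}|\le(4C)^{k+j}(k!\,j!)^{1/m}.\tag{15}$$

*Proof.* We use $k!\,j!\le(k+j)!\le2^{k+j}k!\,j!$. From $c\cdot\frac1c=1$ we have $d_i=-\sum_{l=1}^i\chi_{2l-1}d_{i-l}$. We claim $|d_i|\le(2C^2)^i((2i)!)^{1/m}$. It holds for $i=0$, and since $|\chi_{2l-1}|\le C^{2l}((2l)!)^{1/m}$, inductively
$$|d_i|\le\sum_{l=1}^iC^{2l}((2l)!)^{1/m}(2C^2)^{i-l}((2i-2l)!)^{1/m}\le(2C^2)^i((2i)!)^{1/m}\sum_{l\ge1}2^{-l}.$$
For $k=2l+1$, each of the $l+1$ terms in (10) is at most $(2C^2)^lC^j((2l+j)!)^{1/m}$, because $(2i)!\,(2(l-i)+j)!\le(2l+j)!$. Since $(l+1)2^l\le2^{2l}\le2^{k+j}$, we get $|A_{kj}|\le(2C)^{k+j}((k+j)!)^{1/m}\le(4C)^{k+j}(k!\,j!)^{1/m}$. For even $k$, $A_{kj}=0$. $\square$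

**Proposition 9.** Let $m\ge2$ and $|\chi_k|\le C^k(k!)^{1/m}$ for all $k\geq 1$, with $C\ge1$. Then (13) at $t=0$ converges absolutely for all $x\in\mathbb C$ to an entire function $\tau(x)$ with $\tau(0)=1$, $v_0=2\partial_x^2\log\tau$ as germs at $0$, and
$$|\tau(x)|\le\exp\big(C''(1+|x|)^{2m/(m-1)}\big),\tag{16}$$
with $C''$ depending only on $C$ and $m$.

*Proof.* **Step 1 (one term of (13)).** Let $|K|=|J|=d$ and $\omega=\sum_Kk+\sum_Jj$. The smallest possible $\omega$ is $(0+\dots+(d-1))+(1+\dots+d)=d^2$. So $d!\le d^d\le e^{d^2}\le e^\omega$: the number of terms in a determinant is harmless. Expanding and using (15),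
$$|\det A_{KJ}|\le d!\,(4C)^\omega\prod_K(k!)^{1/m}\prod_J(j!)^{1/m}.$$
For $B$, pull the row and column factors out of (12):
$$|\det B_{KJ}|=|x|^\omega\prod_K\frac1{k!}\prod_J\frac1{(j-1)!}\,\Big|\det\Big(\frac1{k+j}\Big)\Big|\le d!\,(2|x|)^\omega\prod_K\frac1{k!}\prod_J\frac1{j!},$$
since the entries $\frac1{k+j}$ are at most $1$ and $\frac1{(j-1)!}=\frac j{j!}\le\frac{2^j}{j!}$.

**Step 2 (the product majorant).** Put $Y=8e^2C|x|$ and $\theta=1-\frac1m$. By Step 1 the sum of the absolute values of the terms of (13) at $t=0$ is at most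
$$\sum_{K,J}\ \prod_{k\in K}\frac{Y^k}{(k!)^\theta}\prod_{j\in J}\frac{Y^j}{(j!)^\theta}\le\Pi(Y)^2,\qquad\Pi(Y)=\prod_{k\ge0}\Big(1+\frac{Y^k}{(k!)^\theta}\Big),\tag{17}$$
where we have dropped the condition $|K|=|J|$.

**Step 3 (size of $\Pi$).** Put $q=Y^{1/\theta}$ and $s_k=Y^k(k!)^{-\theta}=(q^k/k!)^\theta$. On the one hand $s_k\le e^{\theta q}$, so $\log(1+s_k)\le1+q$. On the other hand $k!\ge(k/e)^k$ gives $s_k\le(eq/k)^{\theta k}$ for $k\ge1$, and this is at most $e^{-k}$ as soon as $k\ge cq$ with $c=e^{1+1/\theta}$. Use the first bound for $k=0$ and $k<cq$, at most $1+cq$ values, and the second for the rest: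
$$\log\Pi(Y)\le(1+cq)(1+q)+\sum_{k\ge0}e^{-k}\le C'(1+q^2),\qquad q^2=Y^{2m/(m-1)} .$$

**Step 4 (conclusion).** At $t=0$ each term of (13) is a monomial in $x$, with finitely many terms for each degree. So the absolutely convergent sum is an entire function whose Taylor series is the formal one, and (16) follows from (17) and Step 3. By Proposition 7, $v_0=2\partial_x^2\log\tau$ as power series at $0$, hence as germs. $\square$

**Remark (what the exponent $\frac13$ is worth).** The Riccati equation (4) with $\chi=z+y$ reads $y=-\frac\varepsilon2(y_x+y^2+v)$, which is (9) with $m=1$ and $x$ in place of $t$. So for any holomorphic germ $v_0$ Lemma 2 gives $|\chi_k|\le C^kk!$. With $m=1$, however, $\theta=0$ and the majorant (17) is built from $\prod_k(1+Y^k)$, finite only for $Y<1$: one gets $\tau$ near $0$ and nothing more. By the example $\frac1{1-x}$ of Section 2, nothing more is true.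

**Proof of Theorem 3.** Apply Proposition 9 to $v_0=v(\cdot,0)$. By Lemma 1, $y$ satisfies (9), and Lemma 2 at $t=0$ supplies the hypothesis with $m=2n+1$. Finally $\frac{2m}{m-1}=\frac{2n+1}{n}=2+\frac1n$. $\square$

**Proof of Theorem 1.** We work with (3), so $m=3$ and $\frac{2m}{m-1}=3$. Lemma 2 gives one constant $C$ with $|\chi_k(0,t)|\le C^k(k!)^{1/3}$ for all $|t|<R/2$. For each such $t$ apply Proposition 9 to the germ $v(\cdot,t)$ at $x=0$. We obtain
$$\tau(x,t)=\sum_{n\ge0}\tau_n(t)x^n,\qquad\tau(0,t)=1,\qquad v=2\partial_x^2\log\tau,\qquad|\tau(x,t)|\le\exp\big(C''(1+|x|)^3\big),$$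
with $C''$ independent of $t$. (Here $t$ labels the germ; the formal variable $t$ of Sections 5–7 is set to $0$ each time.) It remains to see joint holomorphy. Each $\tau_n(t)$ collects the finitely many terms of (13) of weight $n$, so it is a polynomial in finitely many $\chi_k(0,t)$, hence holomorphic in $t$. By (17) $\sum_n|\tau_n(t)||x|^n\le\Pi(8e^2C|x|)^2$, uniformly in $t$, so the series converges uniformly on compact sets and $\tau$ is holomorphic on $\mathbb C\times\{|t|<R/2\}$. Undoing the normalization of Section 1 replaces $x$ by $x-x_0$ and $t$ by $b(t-t_0)$, and Theorem 1 follows with $R'=\frac R{2|b|}$. $\square$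

## 9. Which germs are initial data

"Only if" in Theorem 2 was proved in Section 4. For "if" we must make (13) converge in both variables; now we need only a small neighborhood of $(0,0)$, but the simple formula (12) is not available.

**Step 1 (size of $B_{kj}$).** Let $0<\eta\le1$, $|x|\le\eta$, $|t|\le\eta^3$. As $e_m$ is homogeneous of weight $m$ with nonnegative coefficients, $|e_m(\pm x,\pm t)|\le\eta^me_m(1,1)$. The number $e_m(1,1)$ is the coefficient of $z^m$ in $e^{z+4z^3}$. Cauchy's estimate on $|z|=m^{1/3}$, $m\ge1$, gives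
$$e_m(1,1)\le e^{m^{1/3}+4m}\,m^{-m/3}\le e^{5m}(m!)^{-1/3},$$
and $e_0=1$. Since $(k-i)!\,(i+j)!\ge2^{-(k+j)}(k+j)!$,
$$|B_{kj}|\le\sum_{i=0}^k(e^5\eta)^{k+j}\big((k-i)!\,(i+j)!\big)^{-1/3}\le(k+1)(2e^5\eta)^{k+j}\big((k+j)!\big)^{-1/3}\le(4e^5\eta)^{k+j}(k!\,j!)^{-1/3}.$$

**Step 2 (convergence).** Assume (6); enlarging $C$ we may take $C\ge1$, so (15) holds with $m=3$. The powers of $k!\,j!$ in (15) and in Step 1 cancel exactly, so the $(K,J)$ term of (13) is at most
$$(d!)^2(16e^5C\eta)^\omega\le\vartheta^\omega,\qquad\vartheta=16e^7C\eta ,$$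
by $d!\le e^\omega$. Choose $\eta$ with $\vartheta<1$. Then
$$\sum_{K,J}\vartheta^\omega\le\prod_{k\ge0}(1+\vartheta^k)\prod_{j\ge1}(1+\vartheta^j)<\infty.$$
So (13) converges uniformly on $|x|\le\eta$, $|t|\le\eta^3$ to a function holomorphic in the interior. Its Taylor series is the formal $\tau$, and $\tau(0,0)=1$. By Proposition 7, $v=2\partial_x^2\log\tau$ is a holomorphic solution of (3) near $(0,0)$ with $v(\cdot,0)=v_0$.

**Step 3 (bijectivity).** Equation (3) determines all $t$-derivatives of $v$ at $t=0$ from $v(\cdot,0)$, so a local solution is determined by its initial germ. And $v_0\leftrightarrow(\chi_k(0))_{k\ge1}$ is a bijection between $\mathbb C[[x]]$ and all sequences, by Section 3. This proves Theorem 2. $\square$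

## 10. The tau function $1+x^2$ does not occur

By Theorem 1 only tau functions of order $\le3$ occur. The remark in Section 3 says that the converse fails already for a quadratic polynomial. Here is its proof.

Suppose $v$ is a local solution of (3) near $(0,0)$ with $v(x,0)=2\partial_x^2\log(1+x^2)$. By Theorem 1, $v=2\partial_x^2\log\tau$ with $\tau$ holomorphic on $\mathbb C\times\{|t|<R'\}$, and $\tau(x,0)=e^{\alpha x+\beta}(1+x^2)$. The set $\{\tau\ne0\}$ is connected, being the complement of an analytic hypersurface in a connected manifold. So by the identity theorem $2\partial_x^2\log\tau$ satisfies (3) on all of it, and we may look near the far-away pole $x=i$.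

Since $\tau(i,0)=0$ and $\tau_x(i,0)=2i\,e^{\alpha i+\beta}\ne0$, near $(i,0)$ the zero set of $\tau$ is a curve $x=s(t)$ of simple zeros, and $\tau$ is $\xi=x-s(t)$ times a nonvanishing holomorphic function. Hence
$$v=-2\xi^{-2}+c_0(t)+c_1(t)\xi+\cdots$$
with holomorphic $c_i$. Compare the coefficients of $\xi^{-2}$ in (3). In $v_t$ it is $0$, since $v_t$ is $-4s'\xi^{-3}$ plus a holomorphic function. In $v_{xxx}=48\xi^{-5}+(\text{holomorphic})$ it is $0$. In $6vv_x$, with $v_x=4\xi^{-3}+c_1+\cdots$, it is $6(-2c_1+4c_1)=12c_1$. So $c_1\equiv0$. But at $t=0$ we have $v=-\frac2{(x-i)^2}-\frac2{(x+i)^2}$, so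
$$c_1(0)=\partial_x\Big(-\frac2{(x+i)^2}\Big)\Big|_{x=i}=\frac4{(2i)^3}\ne0,$$
a contradiction. $\square$
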